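
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{example}[theorem]{Example}

\title{Homogeneous operators whose powers grow almost linearly}


\begin{abstract}
A Hilbert space operator $T$ with spectrum in the closed unit disc is homogeneous
if $\varphi(T)$ is unitarily equivalent to $T$ for every biholomorphic
automorphism $\varphi$ of the disc, and M\"obius bounded if the operators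
$\varphi(T)$ are uniformly bounded. Shields proved that M\"obius bounded operators
satisfy $\|T^m\|=O(m)$ and conjectured $\|T^m\|=O(m^{1/2})$. We show that the
conjecture fails even for homogeneous operators: for every $\alpha<1$ there is a
homogeneous $T$ with $\|T^m\|\ge(m+1)^\alpha$ for all $m\ge1$. We also show that
$\|T^m\|\le 3\|T\|(m+1)^{1-1/(30\|T\|^2)}$ for every homogeneous $T$, and that the
gain of order $\|T\|^{-2}$ in the exponent is of the right order.
\end{abstract}

\section{The question and the results}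

All Hilbert spaces are nonzero, separable and complex, and all operators are
bounded and linear. Let $\mathbb D$ be the open unit disc, $\bar{\mathbb D}$ its
closure and $\mathbb T$ the unit circle. The M\"obius group $\text{M\"ob}$ of
biholomorphic automorphisms of $\mathbb D$ consists of the maps
\[
\varphi_{\zeta,\beta}(z)=\zeta\,\frac{z-\beta}{1-\bar\beta z},\qquad
\zeta\in\mathbb T,\ \beta\in\mathbb D .
\]
Each of them is holomorphic near $\bar{\mathbb D}$. So if $\sigma(T)\subset\bar{\mathbb D}$,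
then the holomorphic functional calculus defines
$\varphi_{\zeta,\beta}(T)=\zeta(T-\beta)(I-\bar\beta T)^{-1}$, and we put
\[
M(T)=\sup_{\varphi\in\text{M\"ob}}\|\varphi(T)\| .
\]
The operator $T$ is \emph{M\"obius bounded} if $\sigma(T)\subset\bar{\mathbb D}$ and
$M(T)<\infty$. It is \emph{homogeneous} if $\sigma(T)\subset\bar{\mathbb D}$ and
$\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in\text{M\"ob}$. A
homogeneous operator is M\"obius bounded, with $M(T)=\|T\|$.

The number $M(T)$ measures how far $T$ is from being a contraction, in a way that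
does not change when $T$ is replaced by some $\varphi(T)$. If $\|T\|\le1$, the
identity
\[
I-\varphi(T)^*\varphi(T)=(1-|\beta|^2)\,(I-\beta T^*)^{-1}(I-T^*T)(I-\bar\beta T)^{-1},
\qquad \varphi=\varphi_{\zeta,\beta},
\]
shows that every $\varphi(T)$ is a contraction; and $M(T)\ge\|T\|$ always. So
contractions are exactly the operators with $M(T)\le1$, and their powers are bounded.
How fast can powers grow when $M(T)$ is merely finite? Shields proved that then
$\|T^m\|=O(m)$, and he conjectured that
\begin{equation}\label{eq:conj}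
\|T^m\|=O(m^{1/2})\qquad(m\to\infty)
\end{equation}
for every M\"obius bounded $T$. Question~7 of the survey \cite{survey} asks whether
\eqref{eq:conj} holds at least for every homogeneous $T$.

A simple family of examples suggests the exponent $1/2$. For $\alpha>0$ consider the
weighted shift $T$ on a space with orthonormal basis $(f_i)_{i\ge0}$ for which
$T^if_0=(i+1)^{\alpha/2}f_i$. Its powers satisfy $\|T^m\|=(m+1)^{\alpha/2}$, and it turns
out to be M\"obius bounded exactly when $\alpha<1$ (Proposition~\ref{prop:oneside}). The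
M\"obius bounded members of this family therefore reach every exponent in $(0,1/2)$, but
not $1/2$ itself. The guess is nevertheless wrong.

\begin{theorem}\label{thm:A}
For every $\alpha\in(0,1)$ there is a homogeneous operator $T$ with
$\|T\|\le 28/(1-\alpha)$ and $\|T^m\|\ge(m+1)^\alpha$ for all $m\ge1$.
\end{theorem}

With $\alpha=3/4$, say, \eqref{eq:conj} fails, so the answer to the question is
negative. The restriction to homogeneous operators does not help, because of a
general construction.

\begin{theorem}\label{thm:B}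
If $S$ is M\"obius bounded, there is a homogeneous operator $\tilde S$ with
\[
\|\tilde S\|=M(S)\qquad\text{and}\qquad
\|\tilde S^m\|=\sup_{\varphi\in\text{\rm M\"ob}}\|\varphi(S)^m\|\ge\|S^m\|\quad(m\ge0).
\]
Hence \eqref{eq:conj} holds for all homogeneous operators if and only if it holds
for all M\"obius bounded operators; by Theorem~\ref{thm:A}, neither is the case.
\end{theorem}

Theorem~\ref{thm:A} comes close to the linear bound, at the price of a
large norm. The next two results describe this price.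

\begin{theorem}\label{thm:C}
If $S$ is M\"obius bounded and $M=M(S)$, then
\[
\|S^m\|\le 3M\,(m+1)^{1-\frac1{30M^2}}\qquad(m\ge0).
\]
In particular, $\|T^m\|\le3\|T\|(m+1)^{1-1/(30\|T\|^2)}$ if $T$ is homogeneous.
\end{theorem}

\begin{theorem}\label{thm:D}
For every $\eta\in(0,1)$ there is a homogeneous operator $T$ with
$\|T\|\le35\,\eta^{-1/2}$ and $\|T^m\|\ge(\eta/6)^{3/2}(m+1)^{1-\eta}$ for all $m\ge1$.
\end{theorem}

So each homogeneous $T$ satisfies $\|T^m\|=O(m^{1-\delta})$ for some
$\delta=\delta(T)>0$, and no $\delta>0$ works for all of them. The gain $\delta$ that a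
bound $\|T\|\le t$ guarantees is of order $t^{-2}$ for large $t$:

\begin{corollary}\label{cor:e}
Let $e(t)$ be the supremum of $\limsup_{m\to\infty}\log\|T^m\|/\log m$ over all
homogeneous $T$ with $\|T\|\le t$. Then
\[
1-\frac{1225}{t^2}\le e(t)\le1-\frac1{30t^2}\qquad(t>35).
\]
\end{corollary}

The logarithms make sense: $\sigma(T)$ is a nonempty closed subset of
$\bar{\mathbb D}$ with $\varphi(\sigma(T))=\sigma(\varphi(T))=\sigma(T)$ for all
$\varphi\in\text{M\"ob}$, and $\text{M\"ob}$ acts transitively on $\mathbb D$ and on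
$\mathbb T$. So $\sigma(T)\supset\mathbb T$, and $\|T^m\|\ge1$ for all $m$. The
corollary follows at once: the upper bound is Theorem~\ref{thm:C}, and the lower bound
is Theorem~\ref{thm:D} with $\eta=1225/t^2$, for which $35\eta^{-1/2}=t$.

\paragraph{Plan.} Section~\ref{sec:res} replaces $M(T)$ by a resolvent constant
$\kappa(T)$, which is easy to estimate for explicit operators.
Section~\ref{sec:hom} proves Theorem~\ref{thm:B}; after that, only M\"obius bounded
operators have to be constructed. Section~\ref{sec:shift} treats the shift with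
exponent $\alpha/2<1/2$ and then doubles its exponent, which proves
Theorem~\ref{thm:A}. Section~\ref{sec:gain} proves Theorem~\ref{thm:C} by reading the
resolvent bound as a weighted inequality along an orbit. Section~\ref{sec:sharp}
refines the example of Section~\ref{sec:shift} and proves Theorem~\ref{thm:D}.

\section{M\"obius bounds and resolvent bounds}\label{sec:res}

For $T$ with $\sigma(T)\subset\bar{\mathbb D}$ put
\[
\kappa(T)=\sup_{\beta\in\mathbb D}\,(1-|\beta|)\,\|(I-\bar\beta T)^{-1}\| .
\]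
Taking $\beta=0$ shows that $\kappa(T)\ge1$. Both $M(T)$ and $\kappa(T)$ may be
infinite. Write $\varphi_\beta=\varphi_{1,\beta}$. Since
$1+\bar\beta\,\frac{z-\beta}{1-\bar\beta z}=\frac{1-|\beta|^2}{1-\bar\beta z}$, we have
\begin{equation}\label{eq:mobres}
I+\bar\beta\,\varphi_\beta(T)=(1-|\beta|^2)\,(I-\bar\beta T)^{-1}.
\end{equation}
So $\varphi_\beta(T)$ and $(1-|\beta|)(I-\bar\beta T)^{-1}$ control each other, except
that the factor $\bar\beta$ is lost near $\beta=0$. The maximum principle takes care of this.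

\begin{lemma}\label{lem:MK}
If $\sigma(T)\subset\bar{\mathbb D}$, then $\kappa(T)\le M(T)\le7\kappa(T)$.
\end{lemma}

\begin{proof}
Write $R_\beta=(I-\bar\beta T)^{-1}$, $M=M(T)$ and $\kappa=\kappa(T)$.

\emph{First inequality.} We may assume $M<\infty$. We first check that $M\ge1$. Let $\lambda\in\sigma(T)$. If
$|\lambda|=1$, then $M\ge\|T\|\ge1$. If $|\lambda|<1$, then
$\|\varphi(T)\|\ge|\varphi(\lambda)|$ by spectral mapping, and
$\sup_\varphi|\varphi(\lambda)|=1$ since $\text{M\"ob}$ is transitive on $\mathbb D$.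
Now divide \eqref{eq:mobres} by $1+|\beta|$:
\[
(1-|\beta|)\,\|R_\beta\|\le\frac{1+|\beta|M}{1+|\beta|}\le M .
\]

\emph{Second inequality.} Let $\kappa<\infty$. As
$\varphi_{\zeta,\beta}(T)=\zeta\varphi_\beta(T)$, it suffices to bound
$\varphi_\beta(T)$. If $|\beta|\ge\frac12$, then \eqref{eq:mobres} gives
$|\beta|\,\|\varphi_\beta(T)\|\le1+(1+|\beta|)\kappa\le1+2\kappa$, so
$\|\varphi_\beta(T)\|\le2+4\kappa$.

If $|\beta|<\frac12$, write $\varphi_\beta(T)=G(\bar\beta)-\beta R_\beta$ with
$G(s)=T(I-sT)^{-1}$. The function $G$ is analytic on $\mathbb D$ and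
$sG(s)=(I-sT)^{-1}-I$. For $|s|=\frac12$ this gives $\|G(s)\|\le2(1+2\kappa)$, and by
the maximum principle the same bound holds for $|s|\le\frac12$. Also
$|\beta|\,\|R_\beta\|\le\frac{|\beta|}{1-|\beta|}\kappa\le\kappa$. Hence
$\|\varphi_\beta(T)\|\le2+5\kappa$.

In both cases $\|\varphi_\beta(T)\|\le2+5\kappa\le7\kappa$, because $\kappa\ge1$.
\end{proof}

Shields' linear bound can be read off here. Suppose $\kappa(T)<\infty$. The operator
$T^m$ is the $m$-th Taylor coefficient of $s\mapsto(I-sT)^{-1}$, so Cauchy's estimate on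
the circle $|s|=r=1-\frac1{m+1}$ gives, for $m\ge1$,
\begin{equation}\label{eq:linear}
\|T^m\|\le r^{-m}\,\frac{\kappa(T)}{1-r}\le e\,\kappa(T)\,(m+1).
\end{equation}
Here we used that, for integers $p\ge2$,
\begin{equation}\label{eq:e}
\Big(1-\frac1p\Big)^{-(p-1)}=\Big(1+\frac1{p-1}\Big)^{p-1}\le e ,
\end{equation}
an inequality that will be needed several times below.

\section{Making an operator homogeneous}\label{sec:hom}

The construction is easiest to see for the most trivial operator.

\begin{example}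
Let $S=0$ on $\mathbb C$. It is M\"obius bounded but not homogeneous, since
$\varphi(S)$ is the number $\varphi(0)$, which sweeps out all of $\mathbb D$. Put all
these numbers into one operator: let $\tilde S$ be multiplication by the function
$\varphi\mapsto\varphi(0)$ on $L^2(\text{M\"ob})$, taken with respect to a left Haar
measure. Then $\psi(\tilde S)$ is multiplication by
$\varphi\mapsto\psi(\varphi(0))=(\psi\varphi)(0)$, the same function with its argument
translated by $\psi$. Left translation is unitary on $L^2(\text{M\"ob})$, so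
$\psi(\tilde S)$ is unitarily equivalent to $\tilde S$.
\end{example}

For a general $S$ the same works with $\varphi(S)$ in place of $\varphi(0)$; M\"obius
boundedness is exactly what makes $\tilde S$ bounded.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S$ act on $H$ with $M=M(S)<\infty$. The group $\text{M\"ob}$, with the topology of
$\mathbb T\times\mathbb D$ given by the parameters $(\zeta,\beta)$, is locally compact
and second countable. Let $\mu$ be a left Haar measure on it: $\mu$ is invariant under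
left translations, finite on compact sets and positive on nonempty open sets. The space
$L^2(\text{M\"ob},\mu;H)$ is separable. On it define
\[
(\tilde Sf)(\varphi)=\varphi(S)f(\varphi).
\]
The function $\varphi_{\zeta,\beta}\mapsto\zeta(S-\beta)(I-\bar\beta S)^{-1}$ is norm
continuous and bounded by $M$, so $\tilde S$ is a bounded operator.

\emph{Norms.} Multiplication by a bounded norm continuous function $A(\varphi)$ has
norm $\sup_\varphi\|A(\varphi)\|$. Indeed ``$\le$'' is clear. For ``$\ge$'', take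
$\varphi_0$ and a unit vector $x$ and test on $f=\mathbf 1_Ux$ with small neighborhoods
$U$ of $\varphi_0$, which have positive finite measure. Applied to
$A(\varphi)=\varphi(S)^m$ this gives the two norm formulas of the theorem; the
inequality holds because $\varphi=\mathrm{id}$ is admitted in the supremum.

\emph{Spectrum.} Let $\beta\in\mathbb D$. By spectral mapping
$\sigma(\varphi(S))\subset\bar{\mathbb D}$ for each $\varphi$, and
$\varphi_\beta(\varphi(S))=(\varphi_\beta\circ\varphi)(S)$ by the composition rule of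
the functional calculus. So \eqref{eq:mobres} for $\varphi(S)$ reads
\[
(1-|\beta|^2)\,(I-\bar\beta\varphi(S))^{-1}=I+\bar\beta\,(\varphi_\beta\circ\varphi)(S).
\]
The right side is norm continuous in $\varphi$ and, since
$\varphi_\beta\circ\varphi\in\text{M\"ob}$, bounded by $1+M$. Hence multiplication by
$(I-\bar\beta\varphi(S))^{-1}$ is a bounded inverse of $I-\bar\beta\tilde S$. As
$\beta\in\mathbb D$ was arbitrary, $\sigma(\tilde S)\subset\bar{\mathbb D}$. Moreover,
for $\psi=\varphi_{\zeta,\beta}$ the operator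
$\psi(\tilde S)=\zeta(\tilde S-\beta)(I-\bar\beta\tilde S)^{-1}$ is multiplication by
$\psi(\varphi(S))=(\psi\circ\varphi)(S)$.

\emph{Homogeneity.} For $\psi\in\text{M\"ob}$ let $(V_\psi f)(\varphi)=f(\psi\varphi)$.
This is unitary by left invariance of $\mu$, and
\[
(V_\psi\tilde SV_\psi^{-1}f)(\varphi)
=(\psi\circ\varphi)(S)\,(V_\psi^{-1}f)(\psi\varphi)
=(\psi\circ\varphi)(S)\,f(\varphi)=(\psi(\tilde S)f)(\varphi).
\]
So $\tilde S$ is homogeneous.

\emph{The equivalence.} Homogeneous operators are M\"obius bounded. Conversely, if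
\eqref{eq:conj} holds for all homogeneous operators and $S$ is M\"obius bounded, then
$\|S^m\|\le\|\tilde S^m\|=O(m^{1/2})$. The last assertion of the theorem is
Theorem~\ref{thm:A}, whose proof in Section~\ref{sec:shift} uses only the homogeneity of
$\tilde S$ and the norm formulas, which are now proved.
\end{proof}

\section{Weighted shifts: the exponent \texorpdfstring{$1/2$}{1/2} and how to double it}
\label{sec:shift}

\subsection{The resolvent matrix and Schur's test}

Let $w$ be a positive sequence, indexed by $\{0,\dots,m\}$ or by all integers $i\ge0$,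
with bounded ratios $w(i+1)/w(i)$. On the Hilbert space with orthonormal basis $(f_i)$
over the same index set let
\[
B_wf_i=\Big(\frac{w(i+1)}{w(i)}\Big)^{1/2}f_{i+1},\qquad\text{so that}\qquad
B_w^jf_i=\Big(\frac{w(i+j)}{w(i)}\Big)^{1/2}f_{i+j},
\]
where the right sides are read as $0$ if the index $i+1$ or $i+j$, respectively, is not
in the index set. Thus $w(i)/w(0)=\|B_w^if_0\|^2$ for all indices $i$. If the
spectral radius of $B_w$ is at most $1$ (it is $0$ in the finite case), then
$(I-\bar\beta B_w)^{-1}=\sum_j\bar\beta^jB_w^j$ has matrix entries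
$\bar\beta^{\,n-i}(w(n)/w(i))^{1/2}$ for $i\le n$ and $0$ otherwise. With $r=|\beta|$,
its norm is at most that of the nonnegative matrix
\begin{equation}\label{eq:k}
k(n,i)=r^{n-i}\Big(\frac{w(n)}{w(i)}\Big)^{1/2}\ (i\le n),\qquad k(n,i)=0\ (i>n).
\end{equation}
So $\kappa(B_w)\le C$ follows from $\|k\|\le C/(1-r)$ for all $r\in[0,1)$ (with
$0^0=1$).

To bound $\|k\|$ we use \emph{Schur's test}: if $k\ge0$, $p>0$ and
\[
\sum_ik(n,i)p(i)\le a\,p(n)\ \ (\text{all }n),\qquad
\sum_nk(n,i)p(n)\le b\,p(i)\ \ (\text{all }i),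
\]
then $\|k\|\le\sqrt{ab}$. Indeed, by Cauchy--Schwarz
$\big|\sum_ik(n,i)x_i\big|^2\le a\,p(n)\sum_ik(n,i)|x_i|^2/p(i)$, and summing over $n$
gives at most $ab\sum_i|x_i|^2$. We call $\sum_ik(n,i)p(i)/p(n)$ the row sums and
$\sum_nk(n,i)p(n)/p(i)$ the column sums.

The sums that will occur are, for $0<\alpha<1$, $r\in[0,1)$ and $n\ge0$,
\[
A_n(r)=\sum_{i=0}^nr^{n-i}\Big(\frac{n+1}{i+1}\Big)^\alpha .
\]

\begin{lemma}\label{lem:A}
\textup{(i)} $A_n(r)\le\dfrac4{(1-\alpha)(1-r)}$;\qquad
\textup{(ii)} $A_n(r)\le\dfrac{n+1}{1-\alpha}$.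
\end{lemma}

\begin{proof}
We have
$\sum_{i=0}^n(i+1)^{-\alpha}\le\int_0^{n+1}x^{-\alpha}\,dx=\frac{(n+1)^{1-\alpha}}{1-\alpha}$.
Multiplying by $(n+1)^\alpha$ and using $r^{n-i}\le1$ gives (ii).

For (i), split the sum at $n/2$. If $i\ge n/2$, then $\frac{n+1}{i+1}\le2$, so these
terms contribute at most $\frac2{1-r}$. Let $l=\lfloor n/2\rfloor$. If $i<n/2$, then
$r^{n-i}\le r^l$, so by the first line and $n+1\le2(l+1)$ these terms contribute at
most
\[
r^l\,\frac{n+1}{1-\alpha}\le\frac{2(l+1)r^l}{1-\alpha}\le\frac2{(1-\alpha)(1-r)},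
\]
because $(l+1)r^l\le\sum_{j=0}^lr^j\le\frac1{1-r}$. Adding the two contributions gives (i).
\end{proof}

\subsection{One steep end: exponents below \texorpdfstring{$1/2$}{1/2}}

\begin{proposition}\label{prop:oneside}
Let $\alpha>0$ and $w(i)=(i+1)^\alpha$ for $i\ge0$. Then
$\|B_w^m\|=(m+1)^{\alpha/2}$ for all $m\ge0$, and $B_w$ is M\"obius bounded if and only
if $\alpha<1$. If $\alpha<1$, then $\kappa(B_w)\le2(1-\alpha)^{-1/2}$.
\end{proposition}

\begin{proof}
The norm of $B_w^m$ is
$\sup_i\big(\frac{i+m+1}{i+1}\big)^{\alpha/2}=(m+1)^{\alpha/2}$. In particular the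
spectral radius of $B_w$ is $1$, and \eqref{eq:k} applies.

Let $\alpha<1$ and use Schur's test with $p=w^{-1/2}$. The columns give
$\sum_{n\ge i}k(n,i)\frac{p(n)}{p(i)}=\sum_{n\ge i}r^{n-i}=\frac1{1-r}$. The rows give
$\sum_{i\le n}k(n,i)\frac{p(i)}{p(n)}=\sum_{i\le n}r^{n-i}\frac{w(n)}{w(i)}=A_n(r)$.
By Lemma~\ref{lem:A}(i), $\|k\|\le2(1-\alpha)^{-1/2}/(1-r)$, and $B_w$ is M\"obius
bounded by Lemma~\ref{lem:MK}.

Let $\alpha\ge1$. For $N\ge1$ take $\beta=r=1-\frac1{2N}$, so that $k$ is the matrix of
$(I-\bar\beta B_w)^{-1}$, and the vector $x$ with $x_i=w(i)^{-1/2}$ for $i<N$ and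
$x_i=0$ otherwise. Put $s=\sum_{i<N}(i+1)^{-\alpha}=\|x\|^2$. For $i<N\le n<2N$ we have
$r^{n-i}\ge r^{2N-1}\ge e^{-1}$ by \eqref{eq:e}, hence
$(kx)_n\ge e^{-1}w(n)^{1/2}s\ge e^{-1}N^{\alpha/2}s$. So
$\|kx\|^2\ge e^{-2}N^{1+\alpha}s^2$ and
\[
\kappa(B_w)^2\ge(1-r)^2\,\frac{\|kx\|^2}{\|x\|^2}\ge\frac{N^{\alpha-1}s}{4e^2}
=\frac1{4e^2}\sum_{i<N}\frac1{i+1}\Big(\frac N{i+1}\Big)^{\alpha-1}
\ge\frac1{4e^2}\sum_{i<N}\frac1{i+1}.
\]
Let $N\to\infty$: $\kappa(B_w)=\infty$, so $M(B_w)=\infty$ by Lemma~\ref{lem:MK}.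
\end{proof}

Look at where $\alpha<1$ was used. It entered only through the row sums, which need
$\sum_{i\le n}(i+1)^{-\alpha}$ to be at most a constant times $n+1$ times its last term.
The column sums are at most $\frac1{1-r}$ whatever $\alpha$ is. This leaves room for a
second source of growth that is charged to the columns. The mirror image of
$u(i)=(i+1)^\alpha$ on $\{0,\dots,m\}$ is
\[
v(i)=\frac1{u(m-i)}=(m+1-i)^{-\alpha}.
\]
It also increases by a total factor $(m+1)^\alpha$, but it is steep at the \emph{right} end,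
and reversing the order of the basis turns the matrix \eqref{eq:k} for $v$ into the
transpose of the one for $u$, which interchanges rows and columns. The product $w=uv$
increases by $(m+1)^{2\alpha}$. In Schur's test the two factors can be separated:
the choice $p=(v/u)^{1/2}$ puts $u$ into the rows and $v$ into the columns.

\subsection{Two steep ends: proof of Theorem~\ref{thm:A}}

Fix $\alpha\in(0,1)$. For $m\ge1$ let $u$ and $v$ be as above, and let
\[
w(i)=u(i)v(i)=\Big(\frac{i+1}{m+1-i}\Big)^\alpha\quad(0\le i\le m),\qquad B_m=B_w .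
\]
For $m=2$, for instance, $w=(3^{-\alpha},1,3^\alpha)$, so
$B_2f_0=3^{\alpha/2}f_1$, $B_2f_1=3^{\alpha/2}f_2$ and $\|B_2^2\|=3^\alpha$. In general
\[
\|B_m\|^2=\max_{i<m}\Big(\frac{i+2}{i+1}\cdot\frac{m+1-i}{m-i}\Big)^\alpha\le4,\qquad
\|B_m^m\|=\Big(\frac{w(m)}{w(0)}\Big)^{1/2}=(m+1)^\alpha .
\]

Take $p=(v/u)^{1/2}$. Since $w^{1/2}/p=u$ and $w^{1/2}p=v$, for $i\le n$
\begin{align*}
k(n,i)\,\frac{p(i)}{p(n)}&=r^{n-i}\,\frac{u(n)}{u(i)}=r^{n-i}\Big(\frac{n+1}{i+1}\Big)^\alpha,\\
k(n,i)\,\frac{p(n)}{p(i)}&=r^{n-i}\,\frac{v(n)}{v(i)}=r^{n-i}\Big(\frac{m+1-i}{m+1-n}\Big)^\alpha .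
\end{align*}
The sum of the first line over $i\le n$ is $A_n(r)$. In the second line substitute
$j=m-i$ and $l=m-n$; the sum over $n\ge i$ becomes
$\sum_{l=0}^jr^{j-l}\big(\frac{j+1}{l+1}\big)^\alpha=A_j(r)$. By Lemma~\ref{lem:A}(i)
and Schur's test, $\|k\|\le\frac4{(1-\alpha)(1-r)}$, so
$\kappa(B_m)\le\frac4{1-\alpha}$ \emph{for all $m$}.

Let $S=\bigoplus_{m\ge1}B_m$. It is bounded, with $\|S\|\le2$. For $\beta\in\mathbb D$
the operators $(I-\bar\beta B_m)^{-1}$ have norm at most $\frac4{(1-\alpha)(1-|\beta|)}$,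
so their direct sum is a bounded inverse of $I-\bar\beta S$. Hence
$\sigma(S)\subset\bar{\mathbb D}$ and $\kappa(S)\le\frac4{1-\alpha}$, and
$M(S)\le\frac{28}{1-\alpha}$ by Lemma~\ref{lem:MK}. Moreover
$\|S^m\|\ge\|B_m^m\|=(m+1)^\alpha$ for every $m\ge1$. The homogeneous operator
$T=\tilde S$ of Section~\ref{sec:hom} satisfies
$\|T\|=M(S)\le\frac{28}{1-\alpha}$ and $\|T^m\|\ge\|S^m\|\ge(m+1)^\alpha$ for all $m\ge1$.
This proves Theorem~\ref{thm:A}. \qed

\section{A power gain over the linear bound}\label{sec:gain}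

In this section we prove the following form of Theorem~\ref{thm:C}.

\begin{proposition}\label{prop:gain}
Let $\sigma(S)\subset\bar{\mathbb D}$, let $\kappa\ge1$ be a finite number with
$\kappa(S)\le\kappa$, and put $K=4e^2\kappa^2$. Then
\[
\|S^m\|\le3\kappa\,(m+1)^{1-1/K}\qquad(m\ge0).
\]
\end{proposition}

By Lemma~\ref{lem:MK} we may take $\kappa=M(S)$, which is at least $\kappa(S)\ge1$.
Since $4e^2<30$, Theorem~\ref{thm:C} follows, and its statement on homogeneous $T$ is
the case $M(T)=\|T\|$.

The idea of the proof is this. Along an orbit, the resolvent bound becomes an inequality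
with the weight $w(i)=\|S^ix\|^2$. It shows that $w$ cannot be concentrated near the
right end of the orbit, nor $1/w$ near the left end: the sums of $w$ over intervals
ending at $m$ and of $1/w$ over intervals starting at $0$ grow by a factor of at least
$1+\frac1K$ each time the interval is doubled. Applying the argument for the linear
bound to two long intervals instead of the two endpoints then saves a power of $m$.

The case $m=0$ of the proposition is trivial, and so is the case $S^m=0$. Otherwise let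
$m\ge1$ and fix a vector $x$ with $S^mx\ne0$. Put
\[
w(i)=\|S^ix\|^2>0,\qquad s(i)=\frac1{w(i)}\qquad(0\le i\le m),
\]
and for a set $I$ of indices write $w(I)=\sum_{i\in I}w(i)$ and
$s(I)=\sum_{i\in I}s(i)$. We must bound $w(m)/w(0)$.

\subsection{The weighted inequality along an orbit}

In Section~\ref{sec:shift} the vectors $S^if_0$ were orthogonal. In general the vectors
$S^kx$ are not, but the functions $\theta\mapsto e^{\mathrm ik\theta}S^kx$, where
$\mathrm i^2=-1$, are orthogonal after integration over $\theta$.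

\begin{lemma}\label{lem:weighted}
For $c:\{0,\dots,m\}\to[0,\infty)$ and $0<r<1$,
\begin{equation}\label{eq:weighted}
\sum_{n=0}^mw(n)\Big(\sum_{k\le n}r^{n-k}c(k)\Big)^2\le
\frac{\kappa^2}{(1-r)^2}\sum_{k=0}^mc(k)^2w(k).
\end{equation}
\end{lemma}

\begin{proof}
Let $F(\theta)=\sum_{k=0}^mc(k)e^{\mathrm ik\theta}S^kx$ and
$G(\theta)=(I-re^{\mathrm i\theta}S)^{-1}F(\theta)$. The spectral radius of $S$ is
at most $1$ and $r<1$, so the Neumann series converges absolutely, uniformly in
$\theta$, and
\[
G(\theta)=\sum_{n\ge0}e^{\mathrm in\theta}\Big(\sum_{k\le\min(n,m)}r^{n-k}c(k)\Big)S^nx .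
\]
By hypothesis $\|G(\theta)\|\le\frac\kappa{1-r}\|F(\theta)\|$ for every $\theta$.
Square and take the mean over $\theta$. By Parseval's identity for vector-valued Fourier
series, the right side becomes that of \eqref{eq:weighted}, and the left side is at
least that of \eqref{eq:weighted}, the terms with $n>m$ being dropped.
\end{proof}

If we take $c(0)=1$ and $c(k)=0$ otherwise, and keep only the term $n=m$ on the left,
then the choice $r=1-\frac1{m+1}$ gives back the linear bound \eqref{eq:linear}. This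
uses the two endpoints $0$ and $m$ only. To do better we spread the test over whole
intervals. For a given interval $I$ the natural choice is $c=s\mathbf 1_I$: it is an
equality case of $\big(\sum_Ic\big)^2\le s(I)\sum_Ic^2w$, and it makes both
$\sum_Ic$ and $\sum_Ic^2w$ equal to $s(I)$.

\subsection{Neighboring intervals}

Let $N\ge1$ and let $I^-=[a,a+N)$ and $I^+=[a+N,a+2N)$ be adjacent intervals of
integers contained in $[0,m]$. Apply \eqref{eq:weighted} with $c=s\mathbf 1_{I^-}$ and
$r=1-\frac1{2N}$. For $n\in I^+$ and $k\in I^-$ we have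
$r^{n-k}\ge r^{2N-1}\ge e^{-1}$ by \eqref{eq:e}. Keeping only $n\in I^+$ we get
$e^{-2}w(I^+)s(I^-)^2\le4N^2\kappa^2s(I^-)$, that is,
\[
w(I^+)\,s(I^-)\le KN^2 .
\]
On the other hand, $N^2\le w(I^-)s(I^-)$ and $N^2\le w(I^+)s(I^+)$ by Cauchy--Schwarz.
Inserting either of these and canceling the common factor, we obtain
\begin{equation}\label{eq:double}
w(I^+)\le K\,w(I^-),\qquad s(I^-)\le K\,s(I^+).
\end{equation}
So for $w$ an interval carries at least $1/K$ of the mass of its right neighbor, and for
$s$ at least $1/K$ of the mass of its left neighbor.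

\subsection{Summing up over dyadic scales}

\begin{proof}[Conclusion of the proof of Proposition~\ref{prop:gain}]
Choose the integer $J\ge0$ with $2^{J+1}\le m+1<2^{J+2}$, and for $0\le j\le J$ let
\[
W_j=w([m-2^j+1,m]),\qquad \Sigma_j=s([0,2^j-1]).
\]
The interval belonging to $W_{j+1}$ is the one belonging to $W_j$ together with its left
neighbor of the same length; for $\Sigma_{j+1}$ a right neighbor is added. All these
intervals lie in $[0,m]$ for $j<J$. Therefore \eqref{eq:double} gives
$W_{j+1}\ge(1+\frac1K)W_j$ and $\Sigma_{j+1}\ge(1+\frac1K)\Sigma_j$, and with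
$W_0=w(m)$ and $\Sigma_0=1/w(0)$,
\begin{equation}\label{eq:WS}
W_J\ge\big(1+\tfrac1K\big)^Jw(m),\qquad
\Sigma_J\ge\big(1+\tfrac1K\big)^J\frac1{w(0)} .
\end{equation}

Now repeat the argument for the linear bound with intervals in place of endpoints. Since
$2\cdot2^J\le m+1$, the interval $[0,2^J-1]$ lies to the left of $[m-2^J+1,m]$ and is
disjoint from it. Apply \eqref{eq:weighted} with $c=s\mathbf 1_{[0,2^J-1]}$ and
$r=1-\frac1{m+1}$, for which $r^{n-k}\ge r^m\ge e^{-1}$ by \eqref{eq:e}, and keep only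
$n\in[m-2^J+1,m]$. This gives
$e^{-2}W_J\Sigma_J^2\le\kappa^2(m+1)^2\Sigma_J$, that is,
\[
W_J\,\Sigma_J\le e^2\kappa^2(m+1)^2 .
\]
Together with \eqref{eq:WS},
\[
\frac{\|S^mx\|}{\|x\|}=\Big(\frac{w(m)}{w(0)}\Big)^{1/2}\le
e\kappa\,(m+1)\big(1+\tfrac1K\big)^{-J}.
\]
Let $\delta=\log_2(1+\frac1K)$. Since $J>\log_2(m+1)-2$, the right side is at most
$e(1+\frac1K)^2\kappa\,(m+1)^{1-\delta}$. Finally $K\ge4e^2>29$, so
$e(1+\frac1K)^2<e\,(30/29)^2<3$, and $\log_2(1+u)\ge u$ on $[0,1]$ by concavity, so
$\delta\ge\frac1K$. As $x$ with $S^mx\ne0$ was arbitrary, the proposition is proved.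
\end{proof}

\section{The gain has the right order}\label{sec:sharp}

For the exponent $1-\eta$, the operator of Theorem~\ref{thm:A} has a norm bound of
$28/\eta$, whereas Theorem~\ref{thm:C} would allow a norm of order $\eta^{-1/2}$. The
loss can be located. We measure row and column sums in units of $\frac1{1-r}$. One
steep end costs only $2\eta^{-1/2}$ (Proposition~\ref{prop:oneside} with
$\alpha=1-\eta$), because rows cost $4/\eta$ and columns cost $1$. With two steep ends
both rows and columns cost $4/\eta$, and so does their geometric mean. To avoid this we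
move the two ends apart and put between them a flat stretch that is longer than the
steep parts by a factor of order $1/\eta$. Then each half of the matrix has the cost of
one steep end. The block that couples the halves has rank one, and in it the
contribution of the steep parts is damped by a power of $r$ whose exponent is half the
length of the flat stretch.

\subsection{The weights}

Let $\eta\in(0,1)$, $\alpha=1-\eta$ and $q=\lceil1/\eta\rceil$. For an integer $L\ge1$
put $h=(q+1)L$ and $m_L=2h-1$, and on $\{0,\dots,m_L\}$ let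
\[
w(i)=\Big(\frac{\min(i+1,L)}L\Big)^\alpha\ (0\le i<h),\qquad
w(i)=\frac1{w(m_L-i)}\ (h\le i\le m_L).
\]
So $w$ rises from $L^{-\alpha}$ to $1$ on the first $L$ indices, stays equal to $1$ on
the middle $2qL$ indices, and rises to $L^\alpha$ on the last $L$ indices. Let
$C_L=B_w$ be the corresponding shift. Each ratio $w(i+1)/w(i)$ is $1$ or of the form
$\big(\frac{j+2}{j+1}\big)^\alpha\le2$ with an integer $j\ge0$, so $\|C_L\|^2\le2$.

\subsection{The resolvent bound}

\begin{lemma}\label{lem:CL}
$\kappa(C_L)\le5\eta^{-1/2}$ for every $L\ge1$.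
\end{lemma}

\begin{proof}
Split the matrix \eqref{eq:k} according to indices $<h$ (left) and $\ge h$ (right):
\[
k=\begin{pmatrix}k_{ll}&0\\k_{rl}&k_{rr}\end{pmatrix},\qquad
\|k\|\le\max(\|k_{ll}\|,\|k_{rr}\|)+\|k_{rl}\| .
\]

\emph{The block $k_{ll}$.} As for one steep end, use Schur's test with $p=w^{-1/2}$. The
column condition is
\[
\sum_{i\le n<h}k(n,i)p(n)=w(i)^{-1/2}\sum_{i\le n<h}r^{n-i}\le\frac1{1-r}\,p(i).
\]
The row condition requires a bound for
$\rho_n=\sum_{i\le n}r^{n-i}\frac{w(n)}{w(i)}$, $n<h$. If $n\le L-1$, then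
$\rho_n=A_n(r)\le\frac4{\eta(1-r)}$ by Lemma~\ref{lem:A}(i). If $L\le n<h$, then
$w(n)=1$. The indices $i\ge L$ have $w(i)=1$ and contribute at most $\frac1{1-r}$. The
indices $i\le L-1$ contribute
\[
\sum_{i=0}^{L-1}r^{n-i}\Big(\frac L{i+1}\Big)^\alpha=r^{n-L+1}A_{L-1}(r)\le\frac4{\eta(1-r)} .
\]
So $\rho_n\le\frac5{\eta(1-r)}$ in all cases, and $\|k_{ll}\|\le\frac{\sqrt{5/\eta}}{1-r}$.

\emph{The block $k_{rr}$.} Write the indices as $i=m_L-i'$, $n=m_L-n'$ with
$0\le n'\le i'<h$. The entry is $r^{i'-n'}(w(i')/w(n'))^{1/2}=k(i',n')$. So, after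
reversal of the order of the indices, $k_{rr}$ is the transpose of $k_{ll}$ and has the
same norm.

\emph{The block $k_{rl}$.} Let $n=m_L-n'$ with $0\le n'<h$, and $0\le i<h$. Since
$n-i=1+(h-1-n')+(h-1-i)$ and $w(n)=1/w(n')$, the entry is
\[
k(n,i)=r\cdot\frac{r^{h-1-n'}}{w(n')^{1/2}}\cdot\frac{r^{h-1-i}}{w(i)^{1/2}} .
\]
This is a matrix of rank one, with norm
\[
r\sum_{i<h}\frac{r^{2(h-1-i)}}{w(i)}\le\sum_{i<h}\frac{r^{h-1-i}}{w(i)} .
\]
The indices $i\ge L$ contribute at most $\frac1{1-r}$. The indices $i\le L-1$ contribute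
$r^{h-L}A_{L-1}(r)=r^{qL}A_{L-1}(r)$, and here the flat stretch enters. By
Lemma~\ref{lem:A}(ii), $A_{L-1}(r)\le L/\eta$. Since
$l\,r^l\le\sum_{j=1}^lr^j\le\frac1{1-r}$ with $l=qL$,
\[
r^{qL}A_{L-1}(r)\le\frac1{qL(1-r)}\cdot\frac L\eta=\frac1{q\eta}\cdot\frac1{1-r}\le\frac1{1-r} .
\]
Hence $\|k_{rl}\|\le\frac2{1-r}$.

Altogether $(1-r)\|k\|\le\sqrt{5/\eta}+2\le(\sqrt5+2)\,\eta^{-1/2}\le5\eta^{-1/2}$.
\end{proof}

\subsection{Growth of the powers: proof of Theorem~\ref{thm:D}}

Let $S=\bigoplus_{L\ge1}C_L$. As in the proof of Theorem~\ref{thm:A}, the uniform bounds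
$\|C_L\|^2\le2$ and $\kappa(C_L)\le5\eta^{-1/2}$ show that $S$ is bounded,
$\sigma(S)\subset\bar{\mathbb D}$ and $\kappa(S)\le5\eta^{-1/2}$. By
Lemma~\ref{lem:MK}, $M(S)\le35\eta^{-1/2}$.

Let $m\ge1$, and let $L$ be the least integer $\ge1$ with $m\le m_L=2(q+1)L-1$. We claim
that
\begin{equation}\label{eq:CLm}
\|C_L^m\|\ge L^\alpha(2q+2)^{-\alpha/2} .
\end{equation}
If $L=1$, then $w\equiv1$ and $\|C_1^m\|=1$ because $m\le m_1$, so \eqref{eq:CLm} holds.
Let $L\ge2$. By minimality $m>m_{L-1}$, that is, $m\ge2(q+1)(L-1)$. Two consequences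
follow. First, $m\ge(q+1)L=h$, because $2(L-1)\ge L$. Second, $m_L-m+1\le2q+2$. So $m$
lies in the right half, and
\[
w(m)=\frac1{w(m_L-m)}=\Big(\frac L{\min(m_L-m+1,L)}\Big)^\alpha\ge\Big(\frac L{2q+2}\Big)^\alpha .
\]
As $w(0)=L^{-\alpha}$, we get
$\|C_L^m\|\ge\|C_L^mf_0\|=(w(m)/w(0))^{1/2}\ge L^\alpha(2q+2)^{-\alpha/2}$, which is
\eqref{eq:CLm}.

Now $m+1\le2(q+1)L$ gives $L\ge\frac{m+1}{2q+2}$, and
$2q+2\le2\big(\frac1\eta+1\big)+2\le\frac6\eta$. Since $\alpha<1$ and $\eta/6<1$,
\[
\|S^m\|\ge\|C_L^m\|\ge(2q+2)^{-3\alpha/2}(m+1)^\alpha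
\ge\Big(\frac\eta6\Big)^{3/2}(m+1)^{1-\eta}\qquad(m\ge1).
\]
By Theorem~\ref{thm:B} the operator $T=\tilde S$ is homogeneous, with
$\|T\|=M(S)\le35\,\eta^{-1/2}$ and $\|T^m\|\ge\|S^m\|$. This proves
Theorem~\ref{thm:D}. \qed

\begin{thebibliography}{1}
\bibitem{survey}
\emph{Homogeneous operators and projective representations of the M\"obius group: A survey},
\texttt{http://repository.ias.ac.in/1017/1/335.pdf}.
\end{thebibliography}

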